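\title{Stably transitive Euclidean extensions of hyperbolic attractors}

\begin{abstract}
Let $X$ be an infinite hyperbolic attractor and $\alpha\in(0,1)$. We prove that for every $n\ge2$ the $C^\alpha$ cocycles $X\to SE(n)$ whose skew product is transitive contain an open and dense set; in particular, stably transitive $SE(3)$-extensions of $X$ exist. For a general semidirect product $K\ltimes V$ of a compact connected Lie group and a Euclidean space, a sign condition on periodic orbits is necessary for transitivity, and it is sufficient on an open dense subset of the cocycles that satisfy it. The proof combines an accessibility property, which holds on an open dense set of cocycles, with the density of recurrent points, which we obtain by gluing orbit segments under a feedback rule that keeps the translation part bounded.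
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Group extensions of hyperbolic attractors}

Let $f$ be a smooth diffeomorphism of a Riemannian manifold $M$ with distance $d$. A homeomorphism is \emph{transitive} if it has a dense orbit. A compact invariant set $X\subset M$ is \emph{hyperbolic} if there is a continuous $Df$-invariant splitting $T_XM=E^s\oplus E^u$ such that $Df^n|E^s$ and $Df^{-n}|E^u$ have norm at most $C\lambda^n$ for $n\ge0$, with $\lambda<1$, and \emph{locally maximal} if $X=\bigcap_{n\in\mathbb Z}f^nU_0$ for a neighborhood $U_0$ of $X$. A \emph{basic set} is a compact, invariant, hyperbolic, locally maximal set on which $f$ is transitive and in which periodic points are dense. (When $f|X$ has a dense forward orbit, the density of periodic points follows from the closing lemma (H3) below.) A basic set is an \emph{attractor} if it has an open neighborhood $U_0$ with $f(\overline{U_0})\subset U_0$ and $X=\bigcap_{n\ge0}f^nU_0$. We always assume that $X$ is infinite, that is, not a single periodic orbit.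

Let $G$ be a connected Lie group with a left-invariant Riemannian metric, and fix $\alpha\in(0,1)$. A \emph{cocycle} is a $C^\alpha$ map $\beta\colon X\to G$, and the \emph{$G$-extension} that it determines is the skew product
\[
f_\beta\colon X\times G\to X\times G,\qquad f_\beta(x,h)=(fx,\beta(x)h).
\]
Put $\beta_n(x)=\beta(f^{n-1}x)\cdots\beta(x)$ and $\beta_{-n}(x)=\beta_n(f^{-n}x)^{-1}$ for $n\ge0$. Then $f_\beta^n(x,h)=(f^nx,\beta_n(x)h)$ and $\beta_{m+n}(x)=\beta_m(f^nx)\beta_n(x)$ for all $m,n\in\mathbb Z$. Let $\mathcal T$ be the set of cocycles $\beta$ for which $f_\beta$ is transitive. The extension $f_\beta$ is \emph{stably transitive} if $\beta$ lies in the interior of $\mathcal T$ for the $C^\alpha$ topology (made precise in Section~\ref{sec:prelim}). Transitivity asks that the products $\beta_n(x)$ along one orbit approach every element of $G$, jointly with the position $f^nx$; stable transitivity asks that this survive every small change of $\beta$.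

Let $SE(n)=SO(n)\ltimes\mathbb R^n$ be the group of orientation-preserving isometries of $\mathbb R^n$. The following question comes from \cite{MNT}.

\medskip
\noindent\emph{Given an infinite hyperbolic attractor $X$, does it have a stably transitive $SE(3)$-extension, and more generally a stably transitive $SE(n)$-extension for odd $n\ge3$?}
\medskip

The answer is yes. We work throughout with $G=K\ltimes V$, where $K$ is a compact connected Lie group acting on a finite-dimensional Euclidean space $V$ by orthogonal maps, with product
\[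
(A,v)(B,w)=(AB,\;v+Aw).
\]
We write $g=(A_g,v_g)$, let $\pi\colon G\to K$ be the projection, and put $V^K=\{v:Av=v\text{ for all }A\in K\}$. The element $g$ acts on $V$ by the isometry $a\mapsto A_ga+v_g$, and a subset of $G$ is relatively compact exactly when $|v_g|$ is bounded on it. For $SE(n)$ with $n\ge2$ we have $V^K=0$.

\subsection{What to expect}\label{sec:expect}

There are two elementary ways for transitivity to fail. The first is algebraic: if $\beta$ takes values in a proper closed subgroup $H$, every orbit stays in a closed set $X\times Hh$. One expects a small perturbation to remove this obstruction. The second is drift, and it is stable. For $\xi\in V^K$ the function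
\[
\chi_\xi\colon G\to\mathbb R,\qquad \chi_\xi(g)=\langle\xi,v_g\rangle,
\]
is a homomorphism, because $\langle\xi,v_g+A_gv_h\rangle=\langle\xi,v_g\rangle+\langle A_g^{-1}\xi,v_h\rangle$. If $\chi_\xi\circ\beta>0$ on $X$, then $\chi_\xi(h)$ grows by a definite amount at each iteration of $f_\beta$, so an orbit has only finitely many points in the open set $\{|\chi_\xi(h)|<1\}$ and is not dense there. The simplest instance is $G=\mathbb R$ and $\beta>0$.

For $SE(n)$ there is no such $\xi$: a drift in one direction is turned around by the rotations. So one guesses that transitivity is typical. What has to be shown is that enough orbits come back. For compact $G$ this is free, by Poincar\'e recurrence for a finite invariant measure; for $SE(n)$ the Haar measure is infinite. One can look for recurrence over a periodic point $q=f^Nq$, where $f_\beta^N$ acts on the fiber as left multiplication by $g=\beta_N(q)=(A,v)$, and here the parity of $n$ appears. If $1$ is not an eigenvalue of $A$, then $g$ fixes the point $(I-A)^{-1}v$, so $g$ is conjugate to a rotation and its powers are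 bounded. For even $n$ such $A$ are open and dense in $SO(n)$, since the analytic function $\det(A-I)$ does not vanish at $-I$. For odd $n$ the identity $\det(A-I)=\det(I-A^{T})=(-1)^n\det(A-I)$ shows that every $A$ has an axis $\ker(A-I)\ne0$. If $P$ is the orthogonal projection onto the axis, then $Pv_{g^m}=P\sum_{j<m}A^jv=mPv$, and unless $Pv=0$ no point over $q$ is recurrent. In $SE(3)$ this is a screw motion. Periodic orbits therefore do not supply recurrence for odd $n$, and we build recurrent points over other orbits, by a construction in which parity plays no role.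

\subsection{Results}

To exclude drift it is enough to test periodic orbits. Let $\Lambda$ be the set of cocycles that satisfy
\begin{itemize}
\item[(S)] for every $\xi\in V^K\setminus\{0\}$ there are $q\in X$ and $N\ge1$ with $f^Nq=q$ and $\chi_\xi(\beta_N(q))<0$.
\end{itemize}
If $V^K=0$, condition (S) is empty and $\Lambda$ is the set of all cocycles. For $G=\mathbb R$ it says that the sums of $\beta$ over periodic orbits take both signs.

\begin{theorem}\label{thm:main}
Let $X$ be an infinite hyperbolic attractor, $\alpha\in(0,1)$, and $G=K\ltimes V$ with $V^K=0$; for example $G=SE(n)$ with $n\ge2$. Then $\mathcal T$ contains a $C^\alpha$-open and dense set of cocycles. In particular, stably transitive $G$-extensions of $X$ exist.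
\end{theorem}

\begin{theorem}\label{thm:general}
Let $X$ be an infinite hyperbolic attractor, $\alpha\in(0,1)$, and $G=K\ltimes V$. Then $\Lambda$ is open and nonempty, $\mathcal T\subset\Lambda$, and $\mathcal T$ contains an open dense subset of $\Lambda$.
\end{theorem}

A point $z$ is \emph{forward recurrent} under a homeomorphism $F$ if $F^{n_l}z\to z$ for some $n_l\to+\infty$, \emph{backward recurrent} if this holds for $F^{-1}$, and \emph{bi-recurrent} if it is both.

\begin{theorem}\label{thm:rec}
Let $X$ be an infinite basic set, attractor or not, and $G=K\ltimes V$. If $\beta\in\Lambda$ and the compact extension $f_{\pi\circ\beta}\colon X\times K\to X\times K$ is transitive, then the bi-recurrent points of $f_\beta$ are dense in $X\times G$.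
\end{theorem}

By Section~\ref{sec:expect}, Theorem~\ref{thm:main} cannot be improved in two directions. If $V^K\ne0$, the cocycles with $\chi_\xi\circ\beta>0$ on $X$ for some $\xi\in V^K$ form an open set, which contains the constant cocycles $(1,\xi)$, $\xi\neq0$, and is disjoint from $\mathcal T$. And if $G\ne\{e\}$, ``open and dense'' cannot be replaced by ``all'', since $\beta\equiv e$ is not transitive.

The proof rules out the two obstructions separately. Against the algebraic one we use holonomies along stable and unstable sets (Section~\ref{sec:prelim}): for an open dense set $\mathcal A$ of cocycles, the holonomies around small loops generate a dense subgroup of $G$ (Section~\ref{sec:access}). Together with dense bi-recurrence this gives transitivity (Section~\ref{sec:trans}), first for the compact extension. Against escape to infinity we prove Theorem~\ref{thm:rec} (Sections~\ref{sec:concat} and~\ref{sec:rec}). Section~\ref{sec:final} assembles Theorems~\ref{thm:main} and~\ref{thm:general}. We begin with the idea behind Theorem~\ref{thm:rec} in a case with no error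 terms.

\section{Steering in $SE(3)$: a model}\label{sec:model}

For $g\in G$ put $u_g=A_g^{-1}v_g$, so that $g=(1,v_g)(A_g,0)=(A_g,0)(1,u_g)$. Then $|u_g|=|v_g|$, $\chi_\xi(g)=\langle\xi,u_g\rangle$ for $\xi\in V^K$, and
\begin{equation}\label{eq:uv}
v_{gh}=v_g+A_gv_h=A_g(v_h+u_g),\qquad u_{gh}=A_h^{-1}u_g+u_h .
\end{equation}
Each formula carries one half of the idea. By the first, multiplying $h$ on the left by $g$ changes the size of the translation part to
\[
|v_{gh}|^2=|v_h|^2+2\langle v_h,u_g\rangle+|u_g|^2,
\]
which is smaller than $|v_h|^2$ when $v_h$ is long and $u_g$ points against it. By the second, applying a fixed element $\kappa$ before $g$ turns $u_g$ by $A_\kappa^{-1}$ and adds a bounded vector, so one long vector yields long vectors in many directions.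

\begin{example}\label{ex:model}
Let $g\in SE(3)$ be a rotation about the $e_3$-axis composed with the translation by $e_3$. Then $u_{g^m}=me_3$ by \eqref{eq:uv}. Let $\kappa_1,\dots,\kappa_6\in SE(3)$ satisfy $|u_{\kappa_i}|\le1$ and $\{A_{\kappa_i}^{-1}e_3\}=\{\pm e_1,\pm e_2,\pm e_3\}$, and put $\sigma_i=g^4\kappa_i$. Then
\[
u_{\sigma_i}=4A_{\kappa_i}^{-1}e_3+u_{\kappa_i},\qquad |u_{\sigma_i}|\le5 .
\]
A unit vector $\xi$ has a coordinate with $|\xi_j|\ge1/\sqrt3$; for the index $i=i(\xi)$ with $A_{\kappa_i}^{-1}e_3=-\operatorname{sgn}(\xi_j)e_j$ we get $\langle\xi,u_{\sigma_i}\rangle\le-4/\sqrt3+1<-1$.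

Let $\tau\in SE(3)$ be any element with $|u_\tau|\le5$. Define $h_0=e$ and $h_{k+1}=g_kh_k$, where $g_k$ is chosen after looking at $a_k=v_{h_k}$. If $|a_k|<13$, take $g_k=\tau$; then $|a_{k+1}|<18$. If $|a_k|\ge13$, take $g_k=\sigma_i$ with $i=i(a_k/|a_k|)$; then $|a_{k+1}|^2\le|a_k|^2-26+25=|a_k|^2-1$. So $|a_k|<18$ for all $k$, and at most $18^2-13^2=155$ consecutive factors differ from $\tau$. The product stays bounded and uses $\tau$ with bounded gaps, although all seven elements may have unbounded powers: for $\sigma_i$ it suffices to choose $u_{\kappa_i}$ so that $u_{\sigma_i}$ is not orthogonal to the axis of $A_{\sigma_i}$.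
\end{example}

In dynamical terms, take the full shift on the seven symbols $\tau,\sigma_1,\dots,\sigma_6$ and the cocycle that reads the current symbol. The rule produces an itinerary with a relatively compact forward orbit in the extension that visits the symbol $\tau$ with bounded gaps. A minimal set in its $\omega$-limit set consists of bi-recurrent points and contains a point over the symbol $\tau$.

In the proof of Theorem~\ref{thm:rec} the symbols become orbit segments that start and end near a base point, $\tau$ is a segment through the region where we want a recurrent point, and the $\kappa_i$ come from the transitivity of $f_{\pi\circ\beta}$. Three things are added. Gluing segments costs small factors in $G$ on both sides of each term. Long vectors $u_g$ need not exist in all invariant subspaces of $V$, but where they do not exist there is nothing to steer. And vectors in $V^K$ cannot be turned, which is where (S) enters.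

\section{Hyperbolic sets and holonomies}\label{sec:prelim}

In this section $X$ is an infinite basic set.

\subsection{Local product structure}

For $\eta>0$ let $W^s_\eta(x)=\{y\in X:d(f^nx,f^ny)\le\eta\text{ for all }n\ge0\}$, and define $W^u_\eta(x)$ in the same way with $f^{-1}$. The relations $y\in W^s_\eta(x)$ and $y\in W^u_\eta(x)$ are symmetric; the first is preserved by $f$, the second by $f^{-1}$. We use the following textbook facts \cite{Bowen,KH}. For small $\eta$ there are $C_0\ge1$, $\lambda<1$ and $0<\delta_0<\eta$ such that: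
\begin{itemize}
\item[(H1)] $d(f^nx,f^ny)\le C_0\lambda^nd(x,y)$ for $y\in W^s_\eta(x)$ and $n\ge0$; likewise for $W^u_\eta$ and $f^{-n}$.
\item[(H2)] If $x,y\in X$ and $d(x,y)<\delta_0$, then $W^s_\eta(x)\cap W^u_\eta(y)$ is a single point $[x,y]$, which depends continuously on $(x,y)$. Hence $[x,y]=y$ if $y\in W^s_\eta(x)$, and $[x,y]=x$ if $x\in W^u_\eta(y)$. By uniform continuity on $\{d(x,y)\le\delta_0/2\}$ and $[x,x]=x$, the distances from $[x,y]$ to $x$ and to $y$ tend to $0$ uniformly as $d(x,y)\to0$.
\item[(H3)] (Closing lemma, the periodic case of the shadowing lemma.) For every $\rho>0$ there is $\delta>0$ such that, if $x\in X$, $n\ge1$ and $d(f^nx,x)<\delta$, then there is $z\in X$ with $f^nz=z$ and $d(f^jz,f^jx)<\rho$ for $0\le j\le n$.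
\item[(H4)] (Unstable manifold theorem.) The set $\{y\in M:d(f^{-n}y,f^{-n}x)\le\eta\text{ for all }n\ge0\}$ lies in an embedded disc through $x$ and contains a neighborhood of $x$ in that disc.
\end{itemize}

The space $X$ is perfect: an isolated point would be periodic and would lie on the dense orbit, which would make $X$ finite. Hence $X\times G$ and $X\times K$ are perfect as well. Also $X$ contains infinitely many periodic orbits, since a finite set is not dense in $X$.

\begin{lemma}\label{lem:TT}
Let $F$ be a homeomorphism of a perfect, second countable, locally compact Hausdorff space.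
\begin{itemize}
\item[(a)] If $F$ has a dense orbit $\{F^nz:n\in\mathbb Z\}$, then
\begin{itemize}
\item[(TT)] for nonempty open sets $U,W$ there are arbitrarily large $n>0$ with $F^nU\cap W\ne\emptyset$.
\end{itemize}
\item[(b)] If for all nonempty open $U,W$ there is $n\ge0$ with $F^nU\cap W\neq\emptyset$, then $F$ has a dense forward orbit, and this orbit visits every nonempty open set infinitely often.
\end{itemize}
\end{lemma}

\begin{proof}
A nonempty open set stays nonempty and open when finitely many points are removed, so a dense set meets it in infinitely many points. This gives the last assertion of (b). For (a), the orbit meets $U$ and $W$, so $W'=F^kU\cap W\ne\emptyset$ for some $k\in\mathbb Z$. The orbit meets $W'$ at infinitely many times, so there are $w\in W'$ and arbitrarily large $m$ with $F^mw\in W'$. Then $F^{-k}w\in U$ and $F^{m+k}(F^{-k}w)\in W$. For (b), the open sets $\bigcup_{n\ge0}F^{-n}W$, with $W$ in a countable base, are dense, and by Baire's theorem they have a common point.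
\end{proof}

So it does not matter whether ``dense orbit'' means a forward or a two-sided orbit in the definition of $\mathcal T$. The next lemma upgrades (TT) for $f$: one can leave $a$ along its unstable set and arrive at $b$ along its stable set.

\begin{lemma}\label{lem:connect}
For $a,b\in X$ and $s>0$ there are $n\ge1$ and $y\in X$ with $y\in W^u_\eta(a)$, $d(y,a)<s$, $f^ny\in W^s_\eta(b)$ and $d(f^ny,b)<s$.
\end{lemma}

\begin{proof}
Let $s'>0$ be small. By (TT) there are $x$ and $n\ge1$ with $d(x,a)<s'$ and $d(f^nx,b)<s'$. Correct the end: let $t=[b,f^nx]\in W^s_\eta(b)\cap W^u_\eta(f^nx)$ and $x'=f^{-n}t$, so $d(x',x)\le C_0d(t,f^nx)$ by (H1). Correct the start: let $y=[x',a]\in W^s_\eta(x')\cap W^u_\eta(a)$. For $m\ge0$,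
\[
d(f^{n+m}y,f^mb)\le d(f^{n+m}y,f^{n+m}x')+d(f^mt,f^mb)\le C_0d(y,x')+C_0d(t,b).
\]
By (H2), the right side and $d(y,a)$ tend to $0$ with $s'$, uniformly in $n$; take them below $\min(s,\eta)$.
\end{proof}

\subsection{The topology on cocycles}

Let $d_G$ be the left-invariant distance on $G$. It is complete, so closed balls are compact. Embed $G$ as a closed subgroup of a matrix group by the direct sum of a faithful representation of $K$ and $(A,v)\mapsto\left(\begin{smallmatrix}A&v\\0&1\end{smallmatrix}\right)$. On compact subsets of $G$ the distance $d_G$ and the matrix norm distance are bi-Lipschitz equivalent. The $C^\alpha$ topology is given by the norm $\|\cdot\|_\infty+\operatorname{Hol}_\alpha$ (sup norm plus H\"older constant) on matrix-valued functions, which form a Banach algebra for this norm. We use two properties only.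
\begin{itemize}
\item[(T1)] If $\beta^j\to\beta$, then $\beta^j\to\beta$ uniformly and the H\"older constants of the $\beta^j$ for $d_G$ are bounded. Indeed, all values lie in one compact subset of $G$.
\item[(T2)] If $\psi_1,\dots,\psi_m$ are Lipschitz functions on $X$ and $\xi_1,\dots,\xi_m\to0$ in the Lie algebra $\mathfrak g$, then $\beta\exp(\sum\psi_i\xi_i)\to\beta$. Indeed, the power series gives $\|\exp\Psi-I\|\le e^{\|\Psi\|}-1$ in the Banach algebra.
\end{itemize}

\subsection{Holonomies}

Let $y\in W^s_\eta(x)$. Which point over $y$ has a forward orbit asymptotic to that of $(x,h)$? By left invariance $d_G(\beta_n(x)h,\beta_n(y)g)=d_G(\beta_n(y)^{-1}\beta_n(x)h,g)$, so the answer is $g=Hh$ with $H=\lim\beta_n(y)^{-1}\beta_n(x)$, if the limit exists.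

\begin{lemma}\label{lem:hol}
The limits
\[
H^s_{x\to y}=\lim_{n\to\infty}\beta_n(y)^{-1}\beta_n(x),\qquad H^u_{x\to y}=\lim_{n\to\infty}\beta_{-n}(y)^{-1}\beta_{-n}(x)
\]
exist for $y\in W^s_\eta(x)$ and $y\in W^u_\eta(x)$, respectively. For $*\in\{s,u\}$:
\begin{itemize}
\item[(h1)] $d_G(H^*_{x\to y},e)\le C_\beta\,d(x,y)^\alpha$.
\item[(h2)] $H^*_{x\to y}$ is continuous on $\{(x,y):y\in W^*_\eta(x)\}$. If $\beta^j\to\beta$ in $C^\alpha$, the holonomies of $\beta^j$ converge to those of $\beta$ uniformly in $(x,y)$.
\item[(h3)] $H^*_{x\to x}=e$, $H^*_{y\to x}=(H^*_{x\to y})^{-1}$, and $\beta_n(y)H^*_{x\to y}=H^*_{f^nx\to f^ny}\beta_n(x)$ for $n\ge0$, where for $*=u$ we assume $f^ny\in W^u_\eta(f^nx)$.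
\item[(h4)] If $z=(x,h)$ and $w=(y,H^s_{x\to y}h)$, the distance between $f_\beta^nz$ and $f_\beta^nw$ tends to $0$ as $n\to+\infty$; likewise for $H^u$ and $n\to-\infty$.
\end{itemize}
\end{lemma}

\begin{proof}
If $c(t)$ is a curve in $G$, the curve $\tilde c=g^{-1}cg$ has $\tilde c^{-1}\tilde c'=\operatorname{Ad}(g^{-1})(c^{-1}c')$; hence $d_G(g^{-1}\theta g,e)\le\|\operatorname{Ad}(g^{-1})\|\,d_G(\theta,e)$. Differentiating $(1,v)(e^{tZ},tw)(1,-v)=(e^{tZ},v+tw-e^{tZ}v)$ at $t=0$ gives $\operatorname{Ad}(1,v)(Z,w)=(Z,w-Zv)$. Since $g=(1,v_g)(A_g,0)$, $K$ is compact and $|v_{g^{-1}}|=|v_g|$, we get $\|\operatorname{Ad}(g^{\pm1})\|\le C(1+|v_g|)$. By \eqref{eq:uv}, $|v_{\beta_n(x)}|\le n\max|v_\beta|$.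

Let $y\in W^s_\eta(x)$, $g_n=\beta_n(y)^{-1}\beta_n(x)$ and $\theta_n=\beta(f^ny)^{-1}\beta(f^nx)$. Then $g_{n+1}=\beta_n(y)^{-1}\theta_n\beta_n(x)$, so $g_n^{-1}g_{n+1}=\beta_n(x)^{-1}\theta_n\beta_n(x)$. With $L$ the H\"older constant of $\beta$,
\begin{equation}\label{eq:holest}
d_G(g_n,g_{n+1})\le C\,(1+n\max|v_\beta|)\;L\,\bigl(C_0\lambda^nd(x,y)\bigr)^\alpha .
\end{equation}
The right side is summable, so $H^s$ exists, and summing from $g_0=e$ gives (h1). By \eqref{eq:holest}, $d(x,y)\le\eta$ and (T1), the convergence $g_n\to H^s$ is uniform in $(x,y)$ and along a convergent sequence $\beta^j$; each $g_n$ is continuous in $(x,y)$ and converges uniformly as $j\to\infty$. This gives (h2). For $H^u$ apply the same argument to $f^{-1}$ and the cocycle $\beta_{-1}=(\beta\circ f^{-1})^{-1}$, whose $n$-fold product is $\beta_{-n}$; its H\"older constant is controlled by that of $\beta$, because $f^{-1}$ is Lipschitz on $X$ and inversion is Lipschitz on compact subsets of $G$.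

The first two identities in (h3) hold for each $g_n$. For the third, the cocycle identity gives
\begin{align*}
\beta_n(y)\,\beta_{n+m}(y)^{-1}\beta_{n+m}(x)&=\beta_m(f^ny)^{-1}\beta_m(f^nx)\,\beta_n(x),\\
\beta_n(y)\,\beta_{-m}(y)^{-1}\beta_{-m}(x)&=\beta_{-m-n}(f^ny)^{-1}\beta_{-m-n}(f^nx)\,\beta_n(x);
\end{align*}
let $m\to\infty$. In (h4) the base distance tends to $0$ by (H1), and the fiber distance is $d_G(g_nh,H^s_{x\to y}h)\to0$.
\end{proof}

The structure of $G$ is used in \eqref{eq:holest}: conjugation by $\beta_n(x)$ distorts distances at most linearly in $n$, and the factor $\lambda^{\alpha n}$ beats this for every $\alpha>0$ and every $\beta$.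

Two points $(x,h)$ and $(y,H^s_{x\to y}h)$ with $y\in W^s_\eta(x)$ and $d(x,y)<\delta_0$ are called \emph{$s$-related}; \emph{$u$-related} is defined with $W^u_\eta$ and $H^u$. By (h3) both relations are symmetric.

\section{Loops of holonomies}\label{sec:access}

Moving alternately along unstable and stable sets from a point $p$ back to $p$ multiplies the fiber coordinate by an element of $G$. The shortest loops of this kind have four legs (Figure~\ref{fig:loop}). We want these elements to generate a dense subgroup, stably in $\beta$. It is not enough to have $\dim G$ elements near $e$ in independent directions: in $G=\mathbb R$ a small number $t_0$ generates the discrete group $t_0\mathbb Z$. A path from $0$ to $t_0$ generates $\mathbb R$. So we use families of loops that shrink continuously to a trivial loop.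

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[gray] (-0.6,0) -- (4.6,0) node[right,black] {$W^u_\eta(p)$};
\draw[gray] (-0.6,2.2) -- (4.6,2.2) node[right,black] {$W^u_\eta(w)$};
\draw[gray] (0,-0.6) -- (0,2.9) node[above,black] {$W^s_\eta(p)$};
\draw[gray] (3.6,-0.6) -- (3.6,2.9) node[above,black] {$W^s_\eta(y(t))$};
\draw[thick,->] (0,0) -- (1.9,0); \draw[thick] (1.9,0) -- (3.6,0);
\draw[thick,->] (3.6,0) -- (3.6,1.2); \draw[thick] (3.6,1.2) -- (3.6,2.2);
\draw[thick,->] (3.6,2.2) -- (1.7,2.2); \draw[thick] (1.7,2.2) -- (0,2.2);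
\draw[thick,->] (0,2.2) -- (0,1.0); \draw[thick] (0,1.0) -- (0,0);
\fill (0,0) circle (1.6pt) node[below left] {$p$};
\fill (3.6,0) circle (1.6pt) node[below right] {$y(t)$};
\fill (3.6,2.2) circle (1.6pt) node[above right] {$z(t)$};
\fill (0,2.2) circle (1.6pt) node[above left] {$w$};
\end{tikzpicture}
\caption{A loop $p\to y(t)\to z(t)\to w\to p$ with unstable legs horizontal and stable legs vertical; $z(t)=[y(t),w]$. As $y(t)$ slides to $p$ along an arc in $W^u_\eta(p)$, the loop collapses to $p\to w\to p$, whose holonomy is the identity.}\label{fig:loop}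
\end{figure}

\begin{definition}
A \emph{loop family} consists of $p\in X$, $w\in W^s_\eta(p)$ and finitely many continuous paths $y_i\colon[0,1]\to W^u_\eta(p)$ with $y_i(0)=p$, such that $d(y_i(t),w)<\delta_0$ and, with $z_i(t)=[y_i(t),w]$, consecutive points of $p,y_i(t),z_i(t),w,p$ are at distance less than $\delta_0$. For a cocycle $\beta$ put
\[
P_i(t)=P_i^\beta(t)=H^s_{w\to p}\,H^u_{z_i(t)\to w}\,H^s_{y_i(t)\to z_i(t)}\,H^u_{p\to y_i(t)},
\]
and let $\Gamma_\beta$ be the subgroup of $G$ generated by all $P_i(t)$.
\end{definition}

By (H2) and (h2), $P_i$ is continuous. Since $z_i(0)=[p,w]=w$, we have $P_i(0)=H^s_{w\to p}H^s_{p\to w}=e$. Let $D=\dim G$, and fix an open ball $\mathcal B\ni0$ in $\mathfrak g$ on which $\exp$ is a diffeomorphism onto an open set, with inverse $\log$. Let $\mathcal A$ be the set of cocycles $\beta$ that admit a loop family with $D$ paths such that $P_i(t)\in\exp\mathcal B$ for all $i,t$ and $\log P_1(1),\dots,\log P_D(1)$ is a basis of $\mathfrak g$.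

\begin{lemma}\label{lem:dense}
If $\beta\in\mathcal A$, then $\overline{\Gamma_\beta}=G$ for the corresponding loop family.
\end{lemma}

\begin{proof}
The closed subgroup $H=\overline{\Gamma_\beta}$ is an embedded Lie subgroup; let $\mathfrak h$ be its Lie algebra. The set $\exp(\mathfrak h\cap\mathcal B)$ is closed in $\exp\mathcal B$, because $\log$ is a homeomorphism. It is open in $H$, because $\exp\colon\mathfrak h\cap\mathcal B\to H$ is an immersion between manifolds of the same dimension. So it is open and closed in $H\cap\exp\mathcal B$, where $H$ has the subspace topology. The path $P_i$ lies in $H\cap\exp\mathcal B$ and starts at $e\in\exp(\mathfrak h\cap\mathcal B)$, so it stays in this set, and $\log P_i(1)\in\mathfrak h$. Thus $\mathfrak h=\mathfrak g$, the subgroup $H$ is open, and $H=G$ since $G$ is connected.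
\end{proof}

Now let $X$ be an attractor, with $\eta$ so small that the $\eta$-neighborhood of $X$ lies in $U_0$. If $x\in X$, $y\in M$ and $d(f^{-n}y,f^{-n}x)\le\eta$ for all $n\ge0$, then $y\in f^nU_0$ for all $n\ge0$, so $y\in X$. Hence $W^u_\eta(x)$ is the whole set in (H4), and therefore
\begin{itemize}
\item[(H5)] every point of $W^u_\eta(x)$ close enough to $x$ is joined to $x$ by a path in $W^u_\eta(x)$ that stays in a prescribed neighborhood of $x$.
\end{itemize}
This is the only place in the paper where the attractor hypothesis is used. In a totally disconnected basic set all paths are constant, every $P_i(t)$ equals $e$, and $\mathcal A$ is empty if $G\neq\{e\}$.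

\begin{proposition}\label{prop:A}
If $X$ is an infinite hyperbolic attractor, then $\mathcal A$ is $C^\alpha$-open and dense.
\end{proposition}

\begin{proof}
\emph{Open.} Fix $\beta\in\mathcal A$ and its loop family. If $\beta^j\to\beta$, then $P_i^{\beta^j}\to P_i^\beta$ uniformly on $[0,1]$ by (h1) and (h2). The compact set $P_i^\beta([0,1])$ lies in the open set $\exp\mathcal B$, and being a basis is an open condition.

\emph{Dense.} Let $\beta^0$ be a cocycle. We want to move the $D$ elements $P_i(1)$ independently. Each is a limit of products of values of the cocycle along the orbits of $p,y_i(1),z_i(1),w$, so we look for a corner $z_i(1)$ near which none of these orbits returns; a perturbation supported there changes a single factor. To arrange this we prescribe the limit sets of the orbits.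

Choose points $p,q_0,q_1,\dots,q_D$ on pairwise distinct periodic orbits $O(p),O(q_0),\dots,O(q_D)$. Lemma~\ref{lem:connect} with $(a,b)=(p,q_i)$ gives points $y_i\in W^u_\eta(p)$, $1\le i\le D$, as close to $p$ as we like, with $\omega$-limit set $O(q_i)$. With $(a,b)=(q_0,p)$ it gives $w=f^ny\in W^s_\eta(p)$, as close to $p$ as we like, with $\alpha$-limit set $O(q_0)$. Join $p$ to $y_i=y_i(1)$ by paths as in (H5). If all these points are close enough to $p$, we have a loop family by (H2), and $P_i^{\beta^0}(t)\in\exp\mathcal B$ for all $t$ by (h1). Let $z_i=z_i(1)\in W^s_\eta(y_i)\cap W^u_\eta(w)$. The pairs ($\alpha$-limit set, $\omega$-limit set) are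
\[
y_i\colon\ (O(p),O(q_i)),\qquad w\colon\ (O(q_0),O(p)),\qquad z_i\colon\ (O(q_0),O(q_i)).
\]
These pairs are pairwise distinct, and the two sets in each pair differ. So $z_i$ is not periodic, and it does not lie on the orbit of $p$, $w$, any $y_j$, or any $z_j$ with $j\ne i$. All accumulation points of these orbits and of the orbit of $z_i$ are periodic, hence different from $z_i$. Therefore there are disjoint balls $U_i$ around $z_i$ such that $z_i$ is the only point of the orbits of $p,w,y_1,\dots,y_D,z_1,\dots,z_D$ in $U_i$, and $f^nz_i\notin U_i$ for $n\ne0$.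

Let $\psi_i\colon X\to[0,1]$ be Lipschitz, supported in $U_i$, with $\psi_i(z_i)=1$, and put $\beta=\beta^0\exp(\sum\psi_i\xi_i)$ with small $\xi_i\in\mathfrak g$. A stable holonomy $H^s_{a\to b}$ depends on the values of the cocycle at $f^ma,f^mb$ with $m\ge0$, an unstable one on the values with $m\le-1$. So three of the four factors of $P_i(1)$ are the same for $\beta$ and $\beta^0$. For the remaining one, (h3) gives $H^s_{y_i\to z_i}=\beta(z_i)^{-1}H^s_{fy_i\to fz_i}\beta(y_i)$, in which only $\beta(z_i)=\beta^0(z_i)\exp\xi_i$ has changed; so this factor is multiplied on the left by $\exp(-\xi_i)$. With $S_i=H^s_{w\to p}H^u_{z_i\to w}$, which does not depend on the $\xi_j$,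
\[
P_i^\beta(1)=S_i\exp(-\xi_i)S_i^{-1}P_i^{\beta^0}(1).
\]
As $(\xi_1,\dots,\xi_D)$ ranges over a neighborhood of $0$ in $\mathfrak g^D$, the tuple $(\log P_i^\beta(1))_i$ ranges over a neighborhood of $(\log P_i^{\beta^0}(1))_i$. Bases are dense in $\mathfrak g^D$, so arbitrarily small $\xi_i$ give a basis. For small $\xi_i$, the cocycle $\beta$ is close to $\beta^0$ by (T2), and $P_i^\beta(t)\in\exp\mathcal B$ for all $t$ by (h2). So $\beta^0\in\overline{\mathcal A}$.
\end{proof}

\section{Recurrence and accessibility give transitivity}\label{sec:trans}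

We must show that the forward orbit of an open set is dense. Its closure $Y$ is forward invariant, and the question is why $Y$ should be invariant under holonomies. Recurrence is the link: a forward recurrent point is a limit of its own iterates, hence of the iterates of any point $s$-related to it.

\begin{proposition}\label{prop:B}
Let $X$ be an infinite basic set. Suppose that the bi-recurrent points of $f_\beta$ are dense in $X\times G$ and that $\overline{\Gamma_\beta}=G$ for some loop family. Then $f_\beta$ has a dense forward orbit.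
\end{proposition}

\begin{proof}
Let $U\subset X\times G$ be open and nonempty, $O=\bigcup_{n\ge0}f_\beta^nU$ and $Y=\overline O$. Then $O$ is open, $f_\beta O\subset O$ and $f_\beta Y\subset Y$. By Lemma~\ref{lem:TT}(b) it suffices to prove $Y=X\times G$.

\emph{Step 1: a point $s$-related to a point of $Y$ lies in $Y$.} First let $z=(x,h)\in O$ and let $w=(y,g)$ be $s$-related to $z$. For a bi-recurrent point $w'=(y',g')$ near $w$ put $x'=[y',x]\in W^s_\eta(y')$ and $z'=(x',H^s_{y'\to x'}g')$. As $w'\to w$ we have $x'\to[y,x]=x$ and $H^s_{y'\to x'}g'\to H^s_{y\to x}g=h$, so $z'\in O$ for $w'$ close to $w$. If $f_\beta^{n_l}w'\to w'$ with $n_l\to+\infty$, then $f_\beta^{n_l}z'\to w'$ by (h4), and $f_\beta^{n_l}z'\in O$. So $w'\in Y$, and letting $w'\to w$ gives $w\in Y$. Now let $z=(x,h)\in Y$, let $w=(y,g)$ be $s$-related to $z$, and take $z_j=(x_j,h_j)\in O$ with $z_j\to z$. Put $y_j=[x_j,y]\in W^s_\eta(x_j)$ and $w_j=(y_j,H^s_{x_j\to y_j}h_j)$. Then $y_j\to[x,y]=y$ and $w_j\to w$. For large $j$ we have $d(x_j,y_j)<\delta_0$, so $w_j\in Y$ by the first case. Hence $w\in Y$.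

\emph{Step 2: a point $u$-related to a point of $Y$ lies in $Y$.} Let $z=(x,h)\in Y$ and let $w=(y,g)$ be $u$-related to $z$. Since $O$ is open, there are bi-recurrent points $z_j=(x_j,h_j)\in O$ with $z_j\to z$. Put $y_j=[y,x_j]\in W^u_\eta(x_j)$ and $w_j=(y_j,H^u_{x_j\to y_j}h_j)$. Then $y_j\to[y,x]=y$ and $w_j\to w$. Fix $j$. If $f_\beta^{-n_l}z_j\to z_j$ with $n_l\to+\infty$, then $f_\beta^{-n_l}w_j\to z_j$ by (h4). So $f_\beta^{-n_l}w_j\in O$ for large $l$, and $w_j\in f_\beta^{n_l}O\subset O$. Hence $w\in Y$.

\emph{Step 3: $Y$ contains the fiber over the base point $p$ of the loop family.} Let $Y_p=\{h:(p,h)\in Y\}$, a closed set. It is nonempty: let $(a,h)\in U$; by Lemma~\ref{lem:connect} there are $y$ with $(y,h)\in U$ and $n\geq1$ with $f^ny\in W^s_\eta(p)$ and $d(f^ny,p)<\delta_0$; then $f_\beta^n(y,h)\in O$ is $s$-related to a point over $p$, and Step 1 applies. Following the loop $p\to y_i(t)\to z_i(t)\to w\to p$ in either direction, Steps 1 and 2 give $P_i(t)^{\pm1}Y_p\subset Y_p$. So $\Gamma_\beta Y_p\subset Y_p$, and for $h\in Y_p$ we get $G=\overline{\Gamma_\beta}\,h=\overline{\Gamma_\beta h}\subset Y_p$.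

\emph{Step 4: $Y=X\times G$.} If $y\in W^u_\eta(p)$ and $d(y,p)<\delta_0$, every point over $y$ is $u$-related to a point over $p$, so $\{y\}\times G\subset Y$, and then $\{f^ny\}\times G\subset Y$ for $n\ge0$. By Lemma~\ref{lem:connect} with $a=p$, the points $f^ny$ of this form are dense in $X$.
\end{proof}

Neither hypothesis can be dropped. For $\beta\equiv e$ and $G\neq\{e\}$ the bi-recurrent points are dense, since they include all points over periodic orbits, and $f_\beta$ is not transitive. For $G=\mathbb R$ and $X$ an attractor, the dense set $\mathcal A$ meets the open set of positive cocycles, and these are not transitive.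

\begin{corollary}\label{cor:compact}
If $\beta\in\mathcal A$, then $f_{\pi\circ\beta}$ is transitive on $X\times K$.
\end{corollary}

\begin{proof}
Let $\theta=\pi\circ\beta$. Let $\mu$ be a convex combination, with positive weights, of the uniform measures on the orbits of a countable dense set of periodic points. It is an $f$-invariant probability measure of full support, and $\mu\times\mathrm{Haar}$ is an $f_\theta$-invariant probability measure of full support on $X\times K$. By Poincar\'e recurrence for $f_\theta$ and $f_\theta^{-1}$, almost every point is bi-recurrent, so such points are dense. Since $\pi$ is a continuous homomorphism, the holonomies of $\theta$ are the images of those of $\beta$. So $\Gamma_\theta=\pi(\Gamma_\beta)$ for the same loop family, and this group is dense in $K$ by Lemma~\ref{lem:dense}. Apply Proposition~\ref{prop:B} to the group $K$, which is the case $V=0$.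
\end{proof}

\section{Concatenating orbit segments}\label{sec:concat}

In this section and the next, $X$ is an infinite basic set and $\beta$ a fixed cocycle. A \emph{segment} is a pair $(x,n)$ with $x\in X$ and $n\ge1$. If one segment ends near the start of the next, the bracket joins them into one orbit: take the point with the past of the first and the future of the second. We need the cocycle along the glued orbit, and since the factors are large elements of a noncommutative group, we must record where each error sits in the product.

Let $d_K$ be a bi-invariant distance on $K$, and put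
\[
K_\varepsilon=\{\gamma\in K:d_K(\gamma,1)\le\varepsilon\},\qquad \mathcal N_\varepsilon=\{g\in G:A_g\in K_\varepsilon,\ |v_g|\le\varepsilon\}.
\]
Then $\mathcal N_\varepsilon$ is a neighborhood of $e$, and $\mathcal N_{\varepsilon/2}\mathcal N_{\varepsilon/2}\subset \mathcal N_\varepsilon$ by bi-invariance and \eqref{eq:uv}.

\begin{lemma}\label{lem:concat}
Let $\varepsilon>0$. For every $\rho>0$ there are $\delta=\delta(\rho)\in(0,\rho]$ and $\nu=\nu(\rho)\ge1$ with the following property. Let $(x_k,n_k)$, $k=0,1,\dots$, be a finite or infinite sequence of segments with $n_k\ge\nu$ and $d(f^{n_k}x_k,x_{k+1})<\delta$. Put $N_0=0$, $N_{k+1}=N_k+n_k$, and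
\[
x^{(1)}=x_0,\qquad x^{(k+1)}=f^{-N_k}[x_k,f^{N_k}x^{(k)}]\quad(k\ge1).
\]
These points are well defined, and:
\begin{itemize}
\item[(a)] $d(f^{N_i+j}x^{(k)},f^jx_i)<\rho$ for $0\le i<k$ and $0\le j\le n_i$.
\item[(b)] For $k\ge1$,
\[
\beta_{N_{k+1}}(x^{(k+1)})=a_k\,\beta_{n_k}(x_k)\,b_k\;\beta_{N_k}(x^{(k)})\;b_k'
\]
with $a_k,b_k,b_k'\in\mathcal N_\varepsilon$ depending only on the segments with index at most $k$, and $d_G(b_k',e)\le C\lambda^{\alpha N_k}$ with $C$ independent of the sequence.
\item[(c)] If the sequence is infinite, then $x^{(k)}\to x\in X$ and $\beta_{N_k}(x)\in Q\,\beta_{N_k}(x^{(k)})\,Q$ for a compact set $Q\subset G$ that depends only on $\beta$.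
\end{itemize}
\end{lemma}

We call $(x^{(k)},N_k)$ the \emph{concatenation} of the first $k$ segments.

\begin{proof}
Choose $\delta'>0$ with $2C_0\delta'/(1-\lambda)<\min(\rho,\eta)$ and such that $H^s_{x\to y}$ and $H^u_{x\to y}$ lie in $\mathcal N_{\varepsilon/2}$ whenever they are defined and $d(x,y)\le C_0\delta'$; this is possible by (h1). Choose $\delta\le\delta'$ with $2\delta<\delta_0$ such that $d(x,y)<2\delta$ implies that $[x,y]$ is within $\delta'$ of $x$ and of $y$. Choose $\nu$ with $C_0\lambda^\nu\delta'<\delta$.

Let $e_k=f^{N_k}x^{(k)}$ be the endpoint at stage $k$. We show by induction that $d(e_k,f^{n_{k-1}}x_{k-1})<\delta$. For $k=1$ the two points coincide. If the bound holds for $k$, then $d(e_k,x_k)<2\delta$, so $t_k=[x_k,e_k]\in W^s_\eta(x_k)\cap W^u_\eta(e_k)$ is defined and within $\delta'$ of $x_k$ and $e_k$. Then $f^{N_k}x^{(k+1)}=t_k$, $e_{k+1}=f^{n_k}t_k$, and $d(e_{k+1},f^{n_k}x_k)\le C_0\lambda^{n_k}\delta'<\delta$. This is the role of $\nu$: each segment is long enough to contract the gluing error before the next gluing. From $t_k\in W^u_\eta(e_k)$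 and (H1),
\begin{equation}\label{eq:back}
d(f^jx^{(k+1)},f^jx^{(k)})\le C_0\lambda^{N_k-j}\delta'\qquad\text{for all integers }j\le N_k .
\end{equation}

(a) For $0\le j\le n_i$ the point $f^{N_i+j}x^{(i+1)}$ is within $C_0\delta'$ of $f^jx_i$: for $i\ge1$ it equals $f^jt_i$ with $t_i\in W^s_\eta(x_i)$, and for $i=0$ it equals $f^jx_0$. Since $N_i+j\le N_{i+1}$ and $N_l-N_{i+1}\ge l-i-1$, the later stages $l\ge i+1$ move this point by at most $\sum_{l\ge i+1}C_0\lambda^{N_l-N_{i+1}}\delta'\le C_0\delta'/(1-\lambda)$, by \eqref{eq:back}. The total is at most $2C_0\delta'/(1-\lambda)<\rho$.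

(b) We have $\beta_{N_{k+1}}(x^{(k+1)})=\beta_{n_k}(t_k)\,\beta_{N_k}(x^{(k+1)})$, and (h3) gives
\begin{align*}
\beta_{n_k}(t_k)&=H^s_{f^{n_k}x_k\to e_{k+1}}\,\beta_{n_k}(x_k)\,H^s_{t_k\to x_k},\\
\beta_{N_k}(x^{(k+1)})&=H^u_{e_k\to t_k}\,\beta_{N_k}(x^{(k)})\,H^u_{x^{(k+1)}\to x^{(k)}} .
\end{align*}
Take $a_k=H^s_{f^{n_k}x_k\to e_{k+1}}$, $b_k=H^s_{t_k\to x_k}H^u_{e_k\to t_k}$ and $b_k'=H^u_{x^{(k+1)}\to x^{(k)}}$. Each of the four holonomies joins points at distance at most $C_0\delta'$, so it lies in $\mathcal N_{\varepsilon/2}$, and $b_k\in\mathcal N_\varepsilon$. The bound on $b_k'$ follows from (h1) and \eqref{eq:back} with $j=0$.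

(c) By \eqref{eq:back} with $j=0$ and $N_k\ge k$, the sequence $x^{(k)}$ is Cauchy. Summing \eqref{eq:back} over the stages $l\ge k$ with $j=N_k-m$ gives $d(f^{-m}f^{N_k}x,f^{-m}e_k)\le C_0\delta'\lambda^m/(1-\lambda)<\eta$ for $m\ge0$. So $f^{N_k}x\in W^u_\eta(e_k)$, and (h3) gives $\beta_{N_k}(x)=H^u_{e_k\to f^{N_k}x}\,\beta_{N_k}(x^{(k)})\,H^u_{x\to x^{(k)}}$. By (h1) we may take for $Q$ the closed ball of radius $C_\beta\eta^\alpha$ about $e$.
\end{proof}

The errors $a_k,b_k$ are small but do not decay; the errors $b_k'$, which record the corrections of the initial point, pile up at the right end of the product but are summable. The effect of $a_k,b_k$ on the vector $u$ is mild. Let $\varepsilon\le\frac12$, $a,b\in\mathcal N_\varepsilon$ and $g\in G$. Applying \eqref{eq:uv} twice gives $u_{agb}=A_b^{-1}(A_g^{-1}u_a+u_g)+A_b^{-1}v_b$, that is,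
\begin{equation}\label{eq:err}
u_{agb}=A_b^{-1}(u_g+\varrho),\qquad A_b\in K_\varepsilon,\qquad|\varrho|\le2\varepsilon\le1 .
\end{equation}
So $u_g$ is turned by a small rotation, unknown in advance, and shifted by a vector of length at most $1$.

\section{Bounded orbits and recurrence}\label{sec:rec}

We prove Theorem~\ref{thm:rec}. Let $\beta\in\Lambda$, $\theta=\pi\circ\beta$, and assume that $f_\theta$ is transitive. Fix $y^*\in X$ and $r>0$. The main step is to construct a relatively compact forward orbit of $f_\beta$ that passes over the $2r$-ball about $y^*$ with bounded gaps (Proposition~\ref{prop:bounded}).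

\subsection{Turning a vector against another}

In Example~\ref{ex:model} six rotations sufficed to turn $e_3$ against any $\xi$. For general $K$ the orbit $K\xi$ need not fill a sphere, and the substitute is that a function of mean zero is substantially negative somewhere. Let $P_0$ be the orthogonal projection onto $V^K$. A set is \emph{$s$-dense} in $K$ if every point of $K$ is within $d_K$-distance $s$ of it.

\begin{lemma}\label{lem:eps}
There are $c>0$ and $\varepsilon\in(0,\frac12]$, depending only on $K$ and $V$, such that for all $\xi,u\in V$ and every finite $4\varepsilon$-dense set $\{A_1,\dots,A_l\}\subset K$,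
\[
\min_i\langle A_i\xi,u\rangle\le\langle P_0\xi,u\rangle-c\,\max_{A\in K}|\langle A(\xi-P_0\xi),u\rangle| .
\]
\end{lemma}

\begin{proof}
The Haar average $\int_KA\xi\,dA$ is fixed by $K$ and has the same inner product as $\xi$ with every vector of $V^K$, so it equals $P_0\xi$. Hence $\psi(A)=\langle A\xi,u\rangle-\langle P_0\xi,u\rangle=\langle A(\xi-P_0\xi),u\rangle$ has mean zero. Let $\mathcal F_0$ be the finite-dimensional space of functions on $K$ spanned by all such $\psi$. If $\mathcal F_0=0$ there is nothing to prove. A nonzero $\psi\in\mathcal F_0$ is continuous with mean zero, so $\min\psi<0$. The unit sphere of $(\mathcal F_0,\|\cdot\|_\infty)$ is compact, hence equicontinuous. So there are $c>0$ with $\min\psi\le-2c\|\psi\|_\infty$ on $\mathcal F_0$, and $\varepsilon\in(0,\frac12]$ with $|\psi(A)-\psi(A')|\le c\|\psi\|_\infty$ when $d_K(A,A')\le4\varepsilon$. At a point $A_i$ within $4\varepsilon$ of a minimum point, $\psi(A_i)\le-c\|\psi\|_\infty$.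
\end{proof}

Fix $c$ and $\varepsilon$ as in Lemma~\ref{lem:eps}, and let $\delta(\cdot),\nu(\cdot)$ be given by Lemma~\ref{lem:concat} for this $\varepsilon$.

\subsection{Returns and the bounded subspace}

Fix $p\in X$. An \emph{$s$-return} is a segment $\sigma=(x,n)$ with $d(x,p)<s$ and $d(f^nx,p)<s$; its \emph{length} is $n$. We write $\beta_\sigma=\beta_n(x)$, $A_\sigma=A_{\beta_\sigma}$ and $u_\sigma=u_{\beta_\sigma}$. Returns can be composed freely, at the price of a larger scale:
\begin{itemize}
\item[(R)] Let $s>0$ and $s'=\delta(s/2)/2$. Any sequence of $s'$-returns of length at least $\nu(s/2)$ satisfies the hypotheses of Lemma~\ref{lem:concat} with $\rho=s/2$, and its concatenations are $s$-returns.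
\end{itemize}
Indeed, the jumps are smaller than $2s'=\delta(s/2)$, and by Lemma~\ref{lem:concat}(a) the endpoints of a concatenation are within $s/2+s'\le3s/4$ of $p$.

Long vectors $u_\sigma$ need not exist; if $\beta$ takes values in $K$, all $u_\sigma$ vanish. So we split $V$ into a part that is bounded by itself and a part that can be steered. Let
\[
E_s=\Bigl\{\xi\in V:\ \sup|\langle A\xi,u_\sigma\rangle|<\infty\Bigr\},
\]
where the supremum is over all $A\in K$ and all $s$-returns $\sigma$. This is a $K$-invariant linear subspace. Restricting to returns of length at least some $\nu$ does not change it, since shorter returns have $|u_\sigma|\le\nu\max|v_\beta|$. The projection of $u_\sigma$ onto $E_s$ is bounded over all $s$-returns, as its coordinates in an orthonormal basis of $E_s$ are bounded. When $s$ decreases, $E_s$ grows, so there is $s_0\in(0,r]$ such that $E_s=E$ is the same for all $s\le s_0$. This stabilization is needed because of the loss of scale in (R): boundedness will be derived at a small scale and used at the scale $s_0$. Let $F=E^\perp$, which is $K$-invariant,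 and let $P_E,P_F$ be the orthogonal projections, which commute with $K$. For $SE(n)$, $n\geq2$, either $F=0$ or $F=V$. Put
\[
s_1=\delta(s_0/2)/2,\quad\nu_1=\nu(s_0/2),\qquad s_2=\delta(s_1/2)/2,\quad\nu_2=\max(\nu_1,\nu(s_1/2)).
\]

The next lemma provides the steering segments. The inequality must hold for all $\gamma\in K_\varepsilon$ and with a margin, to absorb the errors in \eqref{eq:err}.

\begin{lemma}\label{lem:steer}
For every unit vector $\xi\in F$ there is an $s_1$-return $\sigma$ of length at least $\nu_1$ with $\langle\gamma\xi,u_\sigma\rangle<-2$ for all $\gamma\in K_\varepsilon$.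
\end{lemma}

\begin{proof}
Suppose that this fails for a unit vector $\xi\in F$: every $s_1$-return $\sigma$ of length at least $\nu_1$ admits $\gamma_\sigma\in K_\varepsilon$ with $\langle\gamma_\sigma\xi,u_\sigma\rangle\ge-2$. We turn this one-sided bound in all directions and conclude that $\xi\in E$.

\emph{Step 1: rotating returns.} Let $\{B_1,\dots,B_l\}$ be $\varepsilon/3$-dense in $K$. By (TT) for $f_\theta$ on $X\times K$, for each $i$ there are $n\ge\nu_2$ and $(x,h)$ with $d(x,p)<s_2$, $d(f^nx,p)<s_2$, $d_K(h,1)<\varepsilon/3$ and $d_K(\theta_n(x)h,B_i)<\varepsilon/3$. Then $d_K(\theta_n(x),B_i)<2\varepsilon/3$. So $\kappa_i=(x,n)$, $1\le i\le l$, are $s_2$-returns of length at least $\nu_2$, and $\{A_{\kappa_i}\}$ is $\varepsilon$-dense in $K$. Let $c_1=\max_i|u_{\kappa_i}|$.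

\emph{Step 2: a bound for all $s_2$-returns.} Let $\sigma$ be an $s_2$-return of length at least $\nu_2$. By (R), the concatenation $\sigma_i$ of $\kappa_i$ followed by $\sigma$ is an $s_1$-return of length at least $\nu_1$, and $\beta_{\sigma_i}=(a\beta_\sigma b)\,\beta_{\kappa_i}\,b'$ with $a,b,b'\in\mathcal N_\varepsilon$ depending on $i$. By \eqref{eq:uv} and \eqref{eq:err},
\[
u_{\sigma_i}=A_{b'}^{-1}\bigl(A_{\kappa_i}^{-1}A_b^{-1}(u_\sigma+\varrho)+u_{\kappa_i}\bigr)+u_{b'}=A_{b'}^{-1}A_{\kappa_i}^{-1}A_b^{-1}u_\sigma+\varrho',\qquad|\varrho'|\le2+c_1 .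
\]
Put $A_i=A_bA_{\kappa_i}A_{b'}\gamma_{\sigma_i}$. Then $\langle A_i\xi,u_\sigma\rangle=\langle\gamma_{\sigma_i}\xi,u_{\sigma_i}-\varrho'\rangle\ge-4-c_1$. By bi-invariance $d_K(A_i,A_{\kappa_i})\le3\varepsilon$, so $\{A_i\}$ is $4\varepsilon$-dense. With $\xi_0=P_0\xi$, Lemma~\ref{lem:eps} gives
\begin{equation}\label{eq:key}
-4-c_1\le\langle\xi_0,u_\sigma\rangle-c\,\max_{A\in K}|\langle A(\xi-\xi_0),u_\sigma\rangle|
\end{equation}
for all $s_2$-returns $\sigma$ of length at least $\nu_2$, with $c_1$ independent of $\sigma$.

\emph{Step 3: $\xi_0=0$.} This is automatic if $V^K=0$. In general, \eqref{eq:key} implies $\chi_{\xi_0}(\beta_\sigma)=\langle\xi_0,u_\sigma\rangle\ge-4-c_1$, and we use (S) to contradict this if $\xi_0\ne0$. Let $f^Nq=q$ and $\chi_{\xi_0}(\beta_N(q))<0$. Let $\rho=s_2/2$. By (TT) for $f$ there are segments $(x',n')$ and $(x'',n'')$ with $n',n''\ge\max(\nu_2,\nu(\rho))$ and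
\[
d(x',p)<\rho,\quad d(f^{n'}x',q)<\delta(\rho),\quad d(x'',q)<\delta(\rho),\quad d(f^{n''}x'',p)<\rho .
\]
For $mN\ge\nu(\rho)$, Lemma~\ref{lem:concat} applies to $(x',n'),(q,mN),(x'',n'')$. By (a) the concatenation $\sigma$ is an $s_2$-return, and by (b)
\[
\beta_\sigma=a_2\,\beta_{n''}(x'')\,b_2\;a_1\,\beta_N(q)^m\,b_1\;\beta_{n'}(x')\;b_1'\,b_2' .
\]
Since $\chi_{\xi_0}$ is a homomorphism and $|\chi_{\xi_0}|\le\varepsilon$ on $\mathcal N_\varepsilon$, the number $\chi_{\xi_0}(\beta_\sigma)$ differs from $m\chi_{\xi_0}(\beta_N(q))$ by an amount bounded independently of $m$. So it tends to $-\infty$ as $m\to\infty$, a contradiction.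

\emph{Step 4.} With $\xi_0=0$, \eqref{eq:key} reads $|\langle A\xi,u_\sigma\rangle|\le(4+c_1)/c$ for all $A\in K$ and all $s_2$-returns of length at least $\nu_2$. So $\xi\in E_{s_2}=E$, which contradicts $0\ne\xi\in E^\perp$.
\end{proof}

Step 3 is the only use of (S), and Step 1 the only use of the transitivity of $f_\theta$. Without (S) the theorem fails: if $\chi_\xi\circ\beta>0$, no point is recurrent.

\subsection{The feedback rule}

\begin{proposition}\label{prop:bounded}
There are $x\in X$ and $L\ge1$ such that $\{\beta_n(x):n\ge0\}$ is relatively compact in $G$ and any $L$ consecutive nonnegative integers contain an $n$ with $d(f^nx,y^*)\le2r$.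
\end{proposition}

\begin{proof}
\emph{The alphabet.} For a fixed $\sigma$, the condition $\max_{\gamma\in K_\varepsilon}\langle\gamma\xi,u_\sigma\rangle<-2$ is open in $\xi$. The unit sphere of $F$ is compact, so by Lemma~\ref{lem:steer} there is a finite set $\Sigma$ of $s_1$-returns of length at least $\nu_1$ such that every unit vector $\xi\in F$ satisfies this condition for some $\sigma=\sigma(\xi)\in\Sigma$. If $F=0$, take $\Sigma=\emptyset$. A dense forward orbit of $f$ visits every nonempty open set infinitely often, so it contains an $s_1$-return $\tau=(x_\tau,n_\tau)$ with $n_\tau\ge\nu_1$ and $d(f^{j_\tau}x_\tau,y^*)<r$ for some $0\le j_\tau\le n_\tau$. Put $R=\max_{\sigma\in\Sigma\cup\{\tau\}}(|u_\sigma|+1)^2\ge1$.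

\emph{The recursion.} We choose $\sigma_k=(x_k,n_k)\in\Sigma\cup\{\tau\}$ recursively, with $\sigma_0=\tau$, and concatenate by (R) with $s=s_0$. Let $h_k=\beta_{N_k}(x^{(k)})$ and $m_k=a_k\beta_{\sigma_k}b_k$, so that $h_{k+1}=m_kh_kb_k'$. We separate the summable errors by writing
\[
h_k=M_kT_k,\qquad M_1=\beta_\tau,\quad M_{k+1}=m_kM_k,\qquad T_k=b_1'\cdots b_{k-1}' .
\]
By left invariance $d_G(T_{k+1},T_k)=d_G(b_k',e)\le C\lambda^{\alpha k}$, so the $T_k$ stay in a compact set. Let $\zeta_k=P_Fv_{M_k}$; it depends only on $\sigma_0,\dots,\sigma_{k-1}$, and $|\zeta_1|\le|u_\tau|\le R$. By \eqref{eq:uv}, $\zeta_{k+1}=A_{m_k}(\zeta_k+P_Fu_{m_k})$, so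
\[
|\zeta_{k+1}|^2=|\zeta_k|^2+2\langle\zeta_k,u_{m_k}\rangle+|P_Fu_{m_k}|^2,
\]
and $|u_{m_k}|^2\le(|u_{\sigma_k}|+1)^2\le R$ by \eqref{eq:err}. For $k\ge1$ choose $\sigma_k$ as follows.
\begin{itemize}
\item If $|\zeta_k|<R$, take $\sigma_k=\tau$. Then $|\zeta_{k+1}|\le R+\sqrt R\le2R$.
\item If $|\zeta_k|\ge R$, take $\sigma_k=\sigma(\xi)$ with $\xi=\zeta_k/|\zeta_k|$. The errors $a_k,b_k$ are determined only after this choice, but in any case \eqref{eq:err} gives
\[
\langle\zeta_k,u_{m_k}\rangle=|\zeta_k|\,\langle A_{b_k}\xi,u_{\sigma_k}+\varrho\rangle\le|\zeta_k|(-2+1)\le-R .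
\]
Hence $|\zeta_{k+1}|^2\le|\zeta_k|^2-2R+R\le|\zeta_k|^2-1$.
\end{itemize}
So $|\zeta_k|\le2R$ for all $k$, and the second case occurs at most $4R^2$ times in a row.

\emph{Boundedness.} The component $P_Fv_{h_k}=\zeta_k+A_{M_k}P_Fv_{T_k}$ is bounded. The component $P_Ev_{h_k}=A_{h_k}P_Eu_{h_k}$ is bounded because $(x^{(k)},N_k)$ is an $s_0$-return by (R) and $E=E_{s_0}$. So $\{h_k\}$ is relatively compact. By Lemma~\ref{lem:concat}(c), so is $\{\beta_{N_k}(x)\}$ for $x=\lim x^{(k)}$. The lengths $n_k$ are bounded by some $n^*$, and $\beta_n(x)=\beta_{n-N_k}(f^{N_k}x)\beta_{N_k}(x)$ for $N_k\le n<N_{k+1}$, so $\{\beta_n(x):n\ge0\}$ is relatively compact.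

\emph{Visits.} Letting $k\to\infty$ in Lemma~\ref{lem:concat}(a) gives $d(f^{N_i+j}x,f^jx_i)\le s_0/2\le r$ for $0\le j\le n_i$. So $d(f^{N_i+j_\tau}x,y^*)\le2r$ whenever $\sigma_i=\tau$. The first of these times is at most $n^*$, and consecutive ones differ by at most $(4R^2+1)n^*$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rec}]
Let $x$ and $L$ be as in Proposition~\ref{prop:bounded}. The forward $f_\beta$-orbit of $(x,e)$ is relatively compact, so its $\omega$-limit set $\Omega$ is nonempty and compact, and $f_\beta\Omega=\Omega$. By Zorn's lemma, $\Omega$ contains a set $\mathcal M$ that is minimal among nonempty closed sets mapped into themselves by $f_\beta$. Then $f_\beta\mathcal M=\mathcal M$, since $f_\beta\mathcal M$ is such a set. For $z\in\mathcal M$, the $\omega$- and $\alpha$-limit sets of $z$ are nonempty, closed, invariant subsets of $\mathcal M$, so both equal $\mathcal M$ and contain $z$. Thus all points of $\mathcal M$ are bi-recurrent.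

A minimal set could lie far from $y^*$; the bounded gaps prevent this. Let $(y_0,g_0)\in\mathcal M$, so $y_0=\lim f^{n_l}x$ with $n_l\to\infty$. For each $l$ there is $0\le j_l<L$ with $d(f^{n_l+j_l}x,y^*)\le2r$. Along a subsequence $j_l=j$ is constant, so $d(f^jy_0,y^*)\le2r$, and $(y,g)=f_\beta^j(y_0,g_0)\in\mathcal M$ is a bi-recurrent point with $d(y,y^*)\le2r$. The right translations $(x,h)\mapsto(x,hg')$ are homeomorphisms that commute with $f_\beta$, so every point of $\{y\}\times G$ is bi-recurrent. Since $y^*$ and $r$ are arbitrary, the bi-recurrent points are dense.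
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and \ref{thm:general}}\label{sec:final}

Theorem~\ref{thm:main} is the case $V^K=0$ of Theorem~\ref{thm:general}, since then $\Lambda$ is the set of all cocycles. We prove Theorem~\ref{thm:general}. The first three parts are trivial when $V^K=0$, so in them we assume $V^K\ne0$.

\emph{$\Lambda$ is open.} Let $\beta\in\Lambda$. For a periodic point $q=f^Nq$, the set of $\xi$ with $\chi_\xi(\beta_N(q))<0$ is open, and by (S) these sets cover the unit sphere of $V^K$. Take a finite subcover, given by $q_i=f^{N_i}q_i$. The continuous function $\xi\mapsto\min_i\langle\xi,v_{\beta_{N_i}(q_i)}\rangle$ is negative on the sphere, hence at most $-c_0<0$. If $\beta'$ is uniformly close to $\beta$, the finitely many vectors $v_{\beta'_{N_i}(q_i)}$ are within $c_0/2$ of $v_{\beta_{N_i}(q_i)}$, and $\beta'$ satisfies (S).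

\emph{$\Lambda$ is nonempty.} Let $w_1,\dots,w_m$ be a basis of $V^K$ and $w_0=-\sum_{i\geq1}w_i$. If $0\ne\xi\in V^K$ and $\langle\xi,w_i\rangle\ge0$ for $1\le i\le m$, then these numbers are not all zero and $\langle\xi,w_0\rangle<0$; so some $\langle\xi,w_i\rangle$, $0\le i\le m$, is always negative. Choose distinct periodic orbits $O_0,\dots,O_m$ and a Lipschitz map $b\colon X\to V^K$ with $b=w_i$ on $O_i$. For $\beta=(1,b)$ and $q=f^Nq\in O_i$ we have $\chi_\xi(\beta_N(q))=N\langle\xi,w_i\rangle$, so $\beta\in\Lambda$.

\emph{$\mathcal T\subset\Lambda$.} Let $\beta\in\mathcal T$ and $0\ne\xi\in V^K$. The function $\varphi=\chi_\xi\circ\beta$ is H\"older, with constant $L_\varphi$ say, and $\chi_\xi(\beta_n(x))=S_n\varphi(x)=\sum_{j<n}\varphi(f^jx)$. Transitivity gives almost closed segments with very negative sums; we close them up at a cost that does not depend on the length.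

Choose $\rho<\delta_0/2$ such that $d(a,b)<\rho$ implies $C_0d([a,b],a)\le\eta/2$, and let $\delta$ be given by (H3). Let $d(f^nx,x)<\delta$, let $z=f^nz$ be the point in (H3), and put $t=[z,x]\in W^s_\eta(z)\cap W^u_\eta(x)$. Then $d(f^jt,f^jz)\le\lambda^j\eta/2$ for $j\ge0$. So $d(f^jt,f^jx)\le\eta/2+\rho\le\eta$ for $0\le j\le n$, and $d(f^jt,f^jx)\le\eta$ for $j\le0$ as well. Hence $f^nt\in W^u_\eta(f^nx)$ and $d(f^jt,f^jx)\le C_0\lambda^{n-j}\eta$ for $j\leq n$. Thus $d(f^jz,f^jx)\le C_0\eta(\lambda^j+\lambda^{n-j})$ for $0\le j\le n$, and, using $(a+b)^\alpha\le a^\alpha+b^\alpha$,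
\[
|S_n\varphi(z)-S_n\varphi(x)|\le C_1,\qquad C_1=\frac{2L_\varphi(C_0\eta)^\alpha}{1-\lambda^\alpha}.
\]
Let $B$ be a ball of radius $\delta/2$ in $X$. The open sets $B\times\{|\chi_\xi|<1\}$ and $B\times\{\chi_\xi<-C_1-1\}$ are nonempty because $\chi_\xi$ is onto $\mathbb R$. By (TT) for $f_\beta$ there are $(x,h)$ in the first set and $n\ge1$ with $f_\beta^n(x,h)$ in the second. Then $d(f^nx,x)<\delta$ and $S_n\varphi(x)=\chi_\xi(\beta_n(x)h)-\chi_\xi(h)<-C_1$. The periodic point $z$ satisfies $\chi_\xi(\beta_n(z))=S_n\varphi(z)<0$. So $\beta$ satisfies (S).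

\emph{$\mathcal T$ contains an open dense subset of $\Lambda$.} By Proposition~\ref{prop:A} and the openness of $\Lambda$, the set $\mathcal A\cap\Lambda$ is open, and it is dense in $\Lambda$. Let $\beta\in\mathcal A\cap\Lambda$. By Corollary~\ref{cor:compact}, $f_{\pi\circ\beta}$ is transitive. By Theorem~\ref{thm:rec}, the bi-recurrent points of $f_\beta$ are dense. By Lemma~\ref{lem:dense}, $\overline{\Gamma_\beta}=G$. By Proposition~\ref{prop:B}, $f_\beta$ is transitive. So $\mathcal A\cap\Lambda\subset\mathcal T$, and Theorems~\ref{thm:main} and~\ref{thm:general} are proved. \qed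

\begin{thebibliography}{9}

\bibitem{Bowen} Bowen, \emph{Equilibrium states\ldots}

\bibitem{KH} Katok and Hasselblatt.

\bibitem{MNT} \emph{Stable transitivity of certain noncompact extensions of hyperbolic systems}, \texttt{https://math-ianmelbourne.github.io/papers/MNT.pdf}

\end{thebibliography}
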